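\title{Uniform mixing on Cayley graphs for $\mathbb{Z}_n^d$:\\ counterexamples to a conjecture of Mullin}

\begin{abstract}
A graph with adjacency matrix $A$ admits uniform mixing if, at some time $t$, all entries of $\exp(itA)$ have the same modulus. A conjecture of Mullin asserts that for $n\ge 5$ no connected Cayley graph for $\mathbb{Z}_n^d$ admits uniform mixing. We show that the conjecture is false. For every odd prime $p$ we give an explicit Cayley graph for $\mathbb{Z}_p^4$ with integer eigenvalues and uniform mixing at time $2\pi/p^2$, and we extend the construction to $\mathbb{Z}_p^d$ for every even $d\ge4$, and to $\mathbb{Z}_n^d$ for every $n\ge2$ and every sufficiently large even $d$. For primes $p\ge5$ the conclusion of the conjecture does hold when $d=1$, and for graphs with integer eigenvalues when $d=2$.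
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Let $X$ be a finite simple graph with vertex set $V$ and adjacency matrix $A$. The \emph{continuous quantum walk} on $X$ is the family of matrices
\[
U(t)=\exp(itA),\qquad t\in\mathbb{R}.
\]
Since $A$ is real and symmetric, $U(t)$ is unitary, so the matrix $M(t)$ with entries $M(t)_{a,b}=|U(t)_{a,b}|^2$ is doubly stochastic. Its $b$-th column is a probability distribution on $V$, the distribution at time $t$ of a walk that starts at $b$. The graph $X$ \emph{admits uniform mixing} if there is a time $t$ at which all these distributions are exactly uniform: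
\[
|U(t)_{a,b}|^2=\frac1{|V|}\qquad\text{for all }a,b\in V .
\]
This imposes many equations on the single real parameter $t$, and one expects it to be rare. Three observations give the first examples.

\emph{Connectedness is necessary.} If $a$ and $b$ lie in different components, then $(A^k)_{a,b}=0$ for all $k$, and so $U(t)_{a,b}=0$ for all $t$. Thus a graph with uniform mixing is connected, and we never have to verify connectedness separately.

\emph{Products.} The Cartesian product $X\,\square\,Y$ has adjacency matrix $A_X\otimes I+I\otimes A_Y$. The two terms commute, so $U_{X\square Y}(t)=U_X(t)\otimes U_Y(t)$ and $M_{X\square Y}(t)=M_X(t)\otimes M_Y(t)$. Hence $X\,\square\,Y$ has uniform mixing at $t$ if and only if both factors do; for ``only if'', sum the entries $M_X(t)_{a,b}M_Y(t)_{c,e}$ over $e$, or over $b$. The eigenvalues of $X\,\square\,Y$ are the sums of an eigenvalue of $X$ and an eigenvalue of $Y$.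

\emph{Complete graphs.} For $K_n$ with $n\ge2$ we have $A=J-I$, where $J$ is the all-ones matrix. As $J/n$ is a projection,
\[
U(t)=e^{-it}\Bigl(I+\frac{e^{int}-1}{n}\,J\Bigr).
\]
The off-diagonal entries have modulus $n^{-1/2}$ exactly when
\begin{equation}\label{eq:complete}
|e^{int}-1|=\sqrt n ,
\end{equation}
and then so do the diagonal entries, because the rows of $M(t)$ sum to $1$. The left side of \eqref{eq:complete} takes every value in $[0,2]$ and no other. So $K_n$ admits uniform mixing if and only if $n\le4$; the times $\pi/4$, $2\pi/9$, $\pi/4$ work for $K_2$, $K_3$, $K_4$.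

For an abelian group $G$ and a set $C\subseteq G\setminus\{0\}$ with $C=-C$, the \emph{Cayley graph} $X(G,C)$ has vertex set $G$, with $g$ adjacent to $h$ if and only if $h-g\in C$. The graph $K_n$ is $X(\mathbb{Z}_n,\mathbb{Z}_n\setminus\{0\})$, and $X(G,C)\,\square\,X(H,D)$ is the Cayley graph for $G\times H$ with connection set $(C\times\{0\})\cup(\{0\}\times D)$. So the $d$-fold Cartesian power of $K_n$ is a Cayley graph for $\mathbb{Z}_n^d$, the direct product of $d$ copies of $\mathbb{Z}_n$, and it admits uniform mixing if and only if $n\le 4$. It is natural to guess that the threshold between $4$ and $5$ belongs to the group and not to the particular connection set. This is the following conjecture, stated in \cite{notes}.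

\begin{quote}
\textbf{Conjecture (Mullin).} \emph{If $n\ge5$, no connected Cayley graph for $\mathbb{Z}_n^d$ admits uniform mixing.}
\end{quote}

The conjecture is false. It fails for $n=5$, $d=4$, and it fails for every $n\ge5$. Call a graph \emph{integral} if all its eigenvalues are integers. For a prime $p$ we identify $\mathbb{Z}_p$ with the field $\mathbb{F}_p$, and for $x\in\mathbb{F}_p$ we let $\langle x\rangle\in\{0,1,\dots,p-1\}$ be its least non-negative representative.

\begin{theorem}\label{thm:main}
Let $p\ge3$ be prime and let
\[
C_p=\bigl\{(a,b,a',b')\in\mathbb{F}_p^4:\ b\ne0,\ b'\ne0,\ \langle a/b\rangle+\langle a'/b'\rangle\ge p\bigr\}.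
\]
Then $X(\mathbb{Z}_p^4,C_p)$ is a connected integral Cayley graph of valency $p(p-1)^3/2$ that admits uniform mixing at $t=2\pi/p^2$. In particular, $X(\mathbb{Z}_5^4,C_5)$ is a connected $160$-regular Cayley graph for $\mathbb{Z}_5^4$ with uniform mixing at $t=2\pi/25$, and the conjecture is false.
\end{theorem}

Products of copies of $K_2$ and $K_4$, which share the time $\pi/4$, and powers of $K_3$ give integral examples over the groups $\mathbb{Z}_2^r\times\mathbb{Z}_4^s$ and $\mathbb{Z}_3^d$. By Theorem~\ref{thm:main}, integral abelian Cayley graphs with uniform mixing are not confined to these groups. The example is not isolated.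

\begin{theorem}\label{thm:prime}
Let $p\ge3$ be prime.
\begin{enumerate}
\item[(a)] For every even $d\ge4$ there is a connected integral Cayley graph for $\mathbb{Z}_p^d$ with uniform mixing at $2\pi/p^2$.
\item[(b)] If $C_0=-C_0$ is a subset of $\{(a,0,a',0):a,a'\in\mathbb{F}_p\}\setminus\{0\}$, then $X(\mathbb{Z}_p^4,C_p\cup C_0)$ also has uniform mixing at $2\pi/p^2$. For $p\ge5$, some of these graphs are not integral.
\end{enumerate}
\end{theorem}

\begin{theorem}\label{thm:alln}
For every $n\ge2$ and every sufficiently large even $d$ (depending on $n$), there is a connected integral Cayley graph for $\mathbb{Z}_n^d$ with uniform mixing at $t=2\pi/n^3$.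
\end{theorem}

In small dimension, part of the conjecture survives.

\begin{theorem}\label{thm:small}
Let $p\ge5$ be prime.
\begin{enumerate}
\item[(a)] No connected Cayley graph for $\mathbb{Z}_p$ admits uniform mixing.
\item[(b)] No connected integral Cayley graph for $\mathbb{Z}_p^2$ admits uniform mixing at any time.
\end{enumerate}
\end{theorem}

For primes $p\ge5$ we do not settle the case of non-integral graphs with $d=2$, nor the case of odd $d\ge3$.

The constructions all follow one plan. A Cayley graph for $\mathbb{Z}_n^d$ is diagonalized by characters, and uniform mixing at $t$ says that the phases $e^{it\theta}$ of the eigenvalues form a function whose Fourier coefficients all have the same modulus (Section~\ref{sec:bent}). For an integral graph and $t=2\pi/N$ the phases depend only on the eigenvalues modulo $N$, so we choose a target function and solve a congruence. On $\mathbb{Z}_n^2$ the congruence can be solved if edges may be repeated. The remaining coordinates serve to separate the repeated edges: by an explicit staircase when $n$ is prime (Section~\ref{sec:prime}), and by a large family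 of subgroups in general (Section~\ref{sec:alln}). Section~\ref{sec:small} proves Theorem~\ref{thm:small}.

\section{Eigenvalues and bent functions}\label{sec:bent}

Fix $n\ge2$ and put $\zeta=e^{2\pi i/n}$. A statement in square brackets stands for $1$ if it is true and for $0$ otherwise. For $f\colon\mathbb{Z}_n^r\to\mathbb{C}$ the \emph{Fourier transform} is
\[
\widehat f(x)=\sum_{u\in\mathbb{Z}_n^r}f(u)\,\zeta^{u\cdot x},\qquad x\in\mathbb{Z}_n^r ,
\]
where $u\cdot x$ is the dot product. From $\sum_x\zeta^{u\cdot x}=n^r[u=0]$ we get the inversion formula $\sum_x\widehat f(x)\zeta^{-u\cdot x}=n^rf(u)$, so $f$ is determined by $\widehat f$. For a subset $S\subseteq\mathbb{Z}_n^r$ we write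
\[
\theta_S(u)=\sum_{x\in S}\zeta^{u\cdot x}
\]
for the transform of its indicator function. We compute these sums by three rules. For a subgroup $K$ let $K^\ast=K\setminus\{0\}$, and let $K^\perp$ be the set of $u$ with $u\cdot x=0$ for all $x\in K$.
\begin{enumerate}
\item[(R1)] If $S$ and $T$ are disjoint, then $\theta_{S\cup T}=\theta_S+\theta_T$.
\item[(R2)] If $S\subseteq\mathbb{Z}_n^r$ and $T\subseteq\mathbb{Z}_n^s$, then $\theta_{S\times T}(u,v)=\theta_S(u)\,\theta_T(v)$. In particular $\theta_{S\times\{0\}}(u,v)=\theta_S(u)$.
\item[(R3)] If $K$ is a subgroup, then $\theta_{K^\ast}(u)=|K|\,[u\in K^\perp]-1$, because a non-trivial character of $K$ sums to $0$ over $K$.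
\end{enumerate}

A function $F$ on $\mathbb{Z}_n^r$ with $|F(u)|=1$ for all $u$ is \emph{bent} if $|\widehat F(x)|=n^{r/2}$ for all $x$. By Parseval's identity the mean of $|\widehat F|^2$ is always $n^r$, so a bent function is a unimodular function whose spectrum is perfectly flat. Multiplying $F$ by a constant of modulus $1$, or permuting the $r$ coordinates, preserves this property.

\begin{lemma}\label{lem:mixing}
The eigenvalues of $X(\mathbb{Z}_n^r,C)$ are the numbers $\theta_C(u)$, $u\in\mathbb{Z}_n^r$. The graph has uniform mixing at $t$ if and only if $u\mapsto e^{it\theta_C(u)}$ is bent.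
\end{lemma}

\begin{proof}
Let $\chi_u(g)=\zeta^{u\cdot g}$. Then $(A\chi_u)(g)=\sum_{c\in C}\chi_u(g+c)=\theta_C(u)\chi_u(g)$, and the $n^r$ vectors $\chi_u$ are pairwise orthogonal of squared norm $n^r$. Therefore
\[
U(t)_{a,b}=n^{-r}\sum_ue^{it\theta_C(u)}\zeta^{u\cdot(a-b)}=n^{-r}\widehat F(a-b),\qquad F(u)=e^{it\theta_C(u)}.
\]
The eigenvalues are real, so $|F|=1$, and $|U(t)_{a,b}|^2=n^{-r}$ if and only if $|\widehat F(a-b)|=n^{r/2}$.
\end{proof}

All the bent functions that we construct come from one family. It lives on an even number of coordinates, and this is why our examples have even $d$.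

\begin{lemma}\label{lem:family}
Let $\tau$ be a permutation of $\mathbb{Z}_n^r$ and let $g$ be a function on $\mathbb{Z}_n^r$ with $|g|=1$. Then $F(u,v)=g(u)\,\zeta^{\tau(u)\cdot v}$ is bent on $\mathbb{Z}_n^r\times\mathbb{Z}_n^r$.
\end{lemma}

\begin{proof}
Sum over $v$ first:
\[
\widehat F(x,y)=\sum_ug(u)\zeta^{u\cdot x}\sum_v\zeta^{(\tau(u)+y)\cdot v}=n^r\sum_{u:\ \tau(u)=-y}g(u)\zeta^{u\cdot x}.
\]
As $\tau$ is a bijection, the last sum has exactly one term, and it has modulus $1$.
\end{proof}

Next we characterize integrality. Let $\mathbb{Z}_n^\times$ be the group of units of $\mathbb{Z}_n$, and call a function $f$ on $\mathbb{Z}_n^r$ \emph{unit-invariant} if $f(ax)=f(x)$ for all $x$ and all $a\in\mathbb{Z}_n^\times$. We use two standard facts. The automorphisms of the field $\mathbb{Q}(\zeta)$ are the maps $\sigma_a$ with $\sigma_a(\zeta)=\zeta^a$, $a\in\mathbb{Z}_n^\times$, and an element fixed by all of them is rational. A rational number that is an algebraic integer (a root of a monic integer polynomial) is an integer; the algebraic integers form a ring, and it contains $\zeta$.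

\begin{lemma}\label{lem:integral}
Let $f\colon\mathbb{Z}_n^r\to\mathbb{Z}$. If $f$ is unit-invariant, then $\widehat f$ is integer-valued and unit-invariant. If $\widehat f$ is rational-valued, then $f$ is unit-invariant. In particular, $X(\mathbb{Z}_n^r,C)$ is integral if and only if its eigenvalues are rational, if and only if $aC=C$ for all $a\in\mathbb{Z}_n^\times$.
\end{lemma}

\begin{proof}
For a unit $a$ let $f_a(u)=f(a^{-1}u)$. Since $f$ takes integer values,
\[
\sigma_a\bigl(\widehat f(x)\bigr)=\sum_uf(u)\zeta^{au\cdot x}=\widehat f(ax)=\widehat{f_a}(x).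
\]
If $f_a=f$ for all $a$, then $\widehat f(ax)=\widehat f(x)$, and $\widehat f(x)$ is an algebraic integer fixed by every $\sigma_a$, hence an integer. If $\widehat f$ is rational-valued, then $\widehat{f_a}=\widehat f$, and so $f_a=f$. For the last statement take for $f$ the indicator function of $C$.
\end{proof}

A set $C$ with $aC=C$ for all units $a$ satisfies $C=-C$, since $-1$ is a unit. Lemma~\ref{lem:integral} also restricts the choice of a target: for an integral graph $\theta_C$ is unit-invariant, so the bent function $e^{it\theta_C}$ must be unit-invariant. The simplest member $\zeta^{uv}$ of the family in Lemma~\ref{lem:family} is usually not, since $(u,v)\mapsto(au,av)$ multiplies the exponent by $a^2$. To cancel the factor we want a permutation $\tau$ with $\tau(au)=a^{-1}\tau(u)$, that is, an inversion.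

\section{Prime moduli}\label{sec:prime}

Let $p\ge3$ be prime and $\zeta=e^{2\pi i/p}$. For $x\in\mathbb{F}_p$ let $x^{-1}$ be the inverse of $x$ if $x\neq0$, and set $0^{-1}=0$. Then $x\mapsto x^{-1}$ is a permutation of $\mathbb{F}_p$, and our target is the unit-invariant bent function $\zeta^{\alpha^{-1}\beta}$ on $\mathbb{F}_p^2$.

\subsection{Lines with multiplicities}

By Lemma~\ref{lem:integral}, the connection set of an integral Cayley graph for $\mathbb{F}_p^2$ is a union of punctured lines through the origin. For $0\le j\le p-1$ let
\[
L_j=\{(jx,x):x\in\mathbb{F}_p\},\qquad \varepsilon_j=\varepsilon_j(\alpha,\beta)=[\,j\alpha+\beta=0\text{ in }\mathbb{F}_p\,].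
\]
The sets $L_j^\ast$ partition the points $(a,b)$ with $b\ne0$; such a point lies on $L_j$ for $j=\langle a/b\rangle$. By (R3),
\begin{equation}\label{eq:line}
\theta_{L_j^\ast}(\alpha,\beta)=p\,\varepsilon_j-1 .
\end{equation}
Suppose for a moment that edges may be repeated, and take the line $L_j^\ast$ with multiplicity $m_j$. The eigenvalues are then $p\sum_jm_j\varepsilon_j-\sum_jm_j$. They differ by multiples of $p$, so at time $2\pi/p^2$ the phases are, up to a constant, the roots of unity $\zeta^{\sum m_j\varepsilon_j}$. For $\alpha\ne0$ exactly one $\varepsilon_j$ is non-zero, namely the one with $j\equiv-\alpha^{-1}\beta$. So the multiplicities $m_j=j$ should produce the target, up to the sign of the exponent.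

\begin{lemma}\label{lem:R}
Let $R(\alpha,\beta)=\sum_{j=0}^{p-1}j\,\varepsilon_j(\alpha,\beta)$. Then $R(\alpha,\beta)\equiv-\alpha^{-1}\beta\pmod p$ for all $\alpha,\beta\in\mathbb{F}_p$.
\end{lemma}

\begin{proof}
If $\alpha\ne0$, the only $j$ with $\varepsilon_j=1$ is $\langle-\alpha^{-1}\beta\rangle$. If $\alpha=0\neq\beta$, all $\varepsilon_j$ vanish and $R=0$. If $\alpha=\beta=0$, all $\varepsilon_j$ equal $1$ and $R=p(p-1)/2$, which is divisible by $p$ because $p$ is odd.
\end{proof}

Thus the multigraph on $\mathbb{F}_p^2$ with multiplicity $j$ on $L_j^\ast$ has bent phases $\kappa\,\zeta^{-\alpha^{-1}\beta}$, $|\kappa|=1$, at time $2\pi/p^2$. The difficulty is that a graph allows only the multiplicities $0$ and $1$, and for $p\ge5$ Theorem~\ref{thm:small}(b) says that no such choice works in the plane. We gain room by passing to $\mathbb{F}_p^2\times\mathbb{F}_p^2$. Write $(\alpha,\beta,\alpha',\beta')$ for a character, and $\varepsilon_j=\varepsilon_j(\alpha,\beta)$, $\varepsilon'_k=\varepsilon_k(\alpha',\beta')$. By (R2) and \eqref{eq:line}, the product $L_j^\ast\times L_k^\ast$ contributes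
\begin{equation}\label{eq:cross}
(p\,\varepsilon_j-1)(p\,\varepsilon'_k-1)\equiv-p\,\varepsilon_j-p\,\varepsilon'_k+1\pmod{p^2}.
\end{equation}
Modulo $p^2$ the cross term disappears, and the product counts as one use of $L_j$ in the first plane and one use of $L_k$ in the second. Products with different pairs $(j,k)$ are disjoint. So we can use $L_j$ several times by pairing it with several different lines of the other plane.

\begin{example}\label{ex:three}
Let $p=3$ and $\omega=e^{2\pi i/3}$. In each plane we must use $L_1^\ast=\{(1,1),(2,2)\}$ once and $L_2^\ast=\{(2,1),(1,2)\}$ twice. The pairs $(1,2)$, $(2,1)$, $(2,2)$ do this, and they give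
\[
C_3=(L_1^\ast\times L_2^\ast)\cup(L_2^\ast\times L_1^\ast)\cup(L_2^\ast\times L_2^\ast),
\]
a set of $12$ elements in a group of order $81$. Adding the three contributions \eqref{eq:cross},
\[
\theta_{C_3}\equiv-3(\varepsilon_1+2\varepsilon_2)-3(\varepsilon'_1+2\varepsilon'_2)+3\pmod 9 .
\]
Here $\varepsilon_1=[\beta=-\alpha]$ and $\varepsilon_2=[\beta=\alpha]$, so $R=\varepsilon_1+2\varepsilon_2$ takes the values
\[
\begin{array}{c|ccc}
 &\beta=0&\beta=1&\beta=2\\ \hline
\alpha=0&3&0&0\\
\alpha=1&0&2&1\\
\alpha=2&0&1&2
\end{array}
\]
and these are congruent to $-\alpha\beta$ modulo $3$. (In $\mathbb{F}_3$ every element satisfies $\alpha^{-1}=\alpha$, so the inversion is invisible.) At $t=2\pi/9$ the phase is $\omega\cdot\omega^{\alpha\beta}\omega^{\alpha'\beta'}$. Since $\sum_\alpha\omega^{\alpha x}\sum_\beta\omega^{(\alpha+y)\beta}=3\,\omega^{-xy}$, each Fourier coefficient has modulus $3\cdot3$, and each entry of $U(2\pi/9)$ has modulus $9/81=81^{-1/2}$.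
\end{example}

\subsection{The staircase}

For general $p$ we need a set $P$ of pairs $(j,k)$ in which each $j$ occurs $j$ times as first entry and each $k$ occurs $k$ times as second entry; in other words, a $p\times p$ matrix of zeros and ones whose row sums and column sums are both $0,1,\dots,p-1$. The staircase
\[
P=\{(j,k):0\le j,k\le p-1,\ j+k\ge p\}
\]
has this property: for fixed $j$ the admissible $k$ are $p-j,\dots,p-1$, and $P$ is symmetric. For $p=5$, with rows and columns indexed by $0,\dots,4$, the matrix is
\[
\begin{pmatrix}
0&0&0&0&0\\0&0&0&0&1\\0&0&0&1&1\\0&0&1&1&1\\0&1&1&1&1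
\end{pmatrix}.
\]

\begin{proof}[Proof of Theorem~\ref{thm:main}]
A point $(a,b,a',b')$ with $b,b'\ne0$ lies in exactly one product $L_j^\ast\times L_k^\ast$, the one with $j=\langle a/b\rangle$ and $k=\langle a'/b'\rangle$. So $C_p$ is the disjoint union of the sets $L_j^\ast\times L_k^\ast$ with $(j,k)\in P$. Since $|P|=0+1+\dots+(p-1)=p(p-1)/2$, we get $|C_p|=(p-1)^2\,p(p-1)/2$. The set $C_p$ does not contain $0$ and is closed under multiplication by units. Hence $C_p=-C_p$, and the graph is integral by Lemma~\ref{lem:integral}.

By (R1), (R2) and \eqref{eq:line}, the eigenvalue at $(\alpha,\beta,\alpha',\beta')$ is $\sum_{(j,k)\in P}(p\varepsilon_j-1)(p\varepsilon'_k-1)$. The row and column sums of $P$ give $\sum_{(j,k)\in P}\varepsilon_j=R(\alpha,\beta)$ and $\sum_{(j,k)\in P}\varepsilon'_k=R(\alpha',\beta')$, so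
\begin{equation}\label{eq:theta}
\theta_{C_p}=p^2\sum_{(j,k)\in P}\varepsilon_j\varepsilon'_k-p\,R(\alpha,\beta)-p\,R(\alpha',\beta')+\frac{p(p-1)}2 .
\end{equation}
Let $t=2\pi/p^2$. The first term is a multiple of $p^2$ and contributes the phase $1$, and the last term contributes a constant $\kappa$ of modulus $1$. By Lemma~\ref{lem:R},
\begin{equation}\label{eq:phase}
e^{it\theta_{C_p}}=\kappa\,\zeta^{\alpha^{-1}\beta+\alpha'^{-1}\beta'} .
\end{equation}
This is bent by Lemma~\ref{lem:family}, applied with $u=(\alpha,\alpha')$, $v=(\beta,\beta')$, $\tau(\alpha,\alpha')=(\alpha^{-1},\alpha'^{-1})$ and $g=\kappa$. By Lemma~\ref{lem:mixing} the graph has uniform mixing at $t$, and it is therefore connected.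
\end{proof}

\begin{remark}
As a check on \eqref{eq:theta}, the eigenvalues must sum to the trace of $A$, which is $0$. For $p=5$ each $\varepsilon_j$ equals $1$ at $5$ of the $25$ points $(\alpha,\beta)$, and $|P|=10$. Summing \eqref{eq:theta} over the $625$ characters gives $25\cdot250-5\cdot1250-5\cdot1250+10\cdot625=0$.
\end{remark}

\begin{remark}
That $p$ is odd was used only at $\alpha=\beta=0$ in Lemma~\ref{lem:R}, and it cannot be dropped: for $p=2$ the definition gives $C_2=\{(1,1,1,1)\}$, a perfect matching on $16$ vertices, which is disconnected.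
\end{remark}

\subsection{Even dimensions and non-integral examples}

Cartesian powers of the graph in Theorem~\ref{thm:main} reach only the dimensions divisible by $4$, and for $p\geq5$ there is no integral factor of dimension $2$ to multiply by. We reach $d=6$ by placing copies of $C_p$ along the three sides of a triangle of planes.

\begin{proof}[Proof of Theorem~\ref{thm:prime}]
(a) Every even $d\ge4$ is a sum of fours and at most one six. A Cartesian product of integral Cayley graphs with uniform mixing at a common time is another such graph (Section~\ref{sec:intro}), so it suffices to treat $d=6$. Let $G=(\mathbb{F}_p^2)^3$. For each pair $r<s$ in $\{1,2,3\}$ place a copy of $C_p$ on the planes $r$ and $s$, with $0$ in the third plane, and let $C$ be the union of the three copies. Both halves of an element of $C_p$ are non-zero, so an element of a copy vanishes in exactly one plane, and this plane determines the copy. Hence the copies are disjoint. The set $C$ avoids $0$ and is closed under units, so $X(G,C)$ is an integral Cayley graph. By (R1) and (R2) its eigenvalue at $(\alpha_r,\beta_r)_{r=1,2,3}$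 is the sum of three values of $\theta_{C_p}$. Each plane occurs in two pairs, so \eqref{eq:phase} gives, at $t=2\pi/p^2$,
\[
e^{it\theta_C}=\kappa^3\,\zeta^{2\alpha_1^{-1}\beta_1+2\alpha_2^{-1}\beta_2+2\alpha_3^{-1}\beta_3}.
\]
As $p$ is odd, $\alpha\mapsto2\alpha^{-1}$ is a permutation of $\mathbb{F}_p$. Lemma~\ref{lem:family}, with this permutation applied in each coordinate of $u=(\alpha_1,\alpha_2,\alpha_3)$, shows that the phase is bent.

(b) Here we use the free factor $g$ in Lemma~\ref{lem:family}. Elements of $C_0$ have $b=0$, so $C_0\cap C_p=\emptyset$ and the eigenvalues are $\theta_{C_p}+\theta_{C_0}$. The sum $\theta_{C_0}=\sum_{(a,0,a',0)\in C_0}\zeta^{\alpha a+\alpha'a'}$ depends only on $(\alpha,\alpha')$, and it is real because $C_0=-C_0$. So the phase at $t=2\pi/p^2$ is $g(\alpha,\alpha')\,\zeta^{\alpha^{-1}\beta+\alpha'^{-1}\beta'}$ with $g=\kappa\,e^{it\theta_{C_0}}$ of modulus $1$, and it is bent. For $C_0=\{\pm(1,0,0,0)\}$ and $p\ge5$, the set $C_p\cup C_0$ contains $(1,0,0,0)$ but not $(2,0,0,0)$, so the graph is not integral by Lemma~\ref{lem:integral}.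
\end{proof}

\section{Arbitrary moduli}\label{sec:alln}

Fix $n\ge2$ and put $\zeta=e^{2\pi i/n}$. The plan is the same, but each ingredient of Section~\ref{sec:prime} used the field structure and has to be replaced. We need an inversion on $\mathbb{Z}_n$, a way to find the multiplicities, and a way to separate the repeated edges.

\subsection{An inversion on $\mathbb{Z}_n$}

Sending all non-units to $0$ would destroy bijectivity, so we invert separately on each set of elements with a given greatest common divisor with $n$. For $u\in\mathbb{Z}_n$ let $g=\gcd(u,n)$. The map $\varepsilon\mapsto g\varepsilon$ is an isomorphism from $\mathbb{Z}_{n/g}$ onto $g\mathbb{Z}_n$, so $u=g\varepsilon$ for a unique $\varepsilon\in\mathbb{Z}_{n/g}$, and $\varepsilon$ is a unit of $\mathbb{Z}_{n/g}$ because $\gcd(u,n)=g$. Put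
\[
\tau(u)=g\,\varepsilon^{-1}\in\mathbb{Z}_n ,
\]
with the inverse taken in $\mathbb{Z}_{n/g}$; in particular $\tau(0)=0$. For $n=10$, for instance, $\tau(3)=7$, $\tau(4)=2\cdot3=6$ and $\tau(5)=5$. For prime $n$ this is the map $x\mapsto x^{-1}$ of Section~\ref{sec:prime}.

\begin{lemma}\label{lem:tau}
The map $\tau$ is a permutation of $\mathbb{Z}_n$, and $\tau(au)=a^{-1}\tau(u)$ for all $a\in\mathbb{Z}_n^\times$. Consequently the function $B\colon\mathbb{Z}_n^2\to\{0,\dots,n-1\}$ defined by $B(u,v)\equiv\tau(u)v\pmod n$ is unit-invariant.
\end{lemma}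

\begin{proof}
With $u=g\varepsilon$ as above, $\varepsilon^{-1}$ is a unit of $\mathbb{Z}_{n/g}$, so $\gcd(\tau(u),n)=g$ and $\tau(\tau(u))=g\varepsilon=u$. Thus $\tau$ is its own inverse. For a unit $a$ we have $\gcd(au,n)=g$ and $au=g(a\varepsilon)$, so $\tau(au)=g\,a^{-1}\varepsilon^{-1}=a^{-1}\tau(u)$. Finally $\tau(au)\,av=\tau(u)v$.
\end{proof}

\subsection{Multiplicities from the Fourier transform}

Let $\mathcal{O}$ be the set of orbits of $\mathbb{Z}_n^\times$ on $\mathbb{Z}_n^2\setminus\{0\}$. These are the building blocks of integral connection sets. For prime $n$ they are the punctured lines. For composite $n$ they need not be punctured subgroups (for $n=4$ the orbit of $(1,0)$ is $\{(1,0),(3,0)\}$), so (R3) does not apply and the multiplicities cannot be read off by inspection. Fourier inversion supplies them. It returns $n^2B$ instead of $B$, and since $\exp(2\pi i\,n^2B/n^3)=\zeta^B$, the right modulus is now $n^3$.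

\begin{lemma}\label{lem:weights}
Each $\theta_O$, $O\in\mathcal{O}$, is integer-valued. There are integers $w_0$ and $m_O\ge0$, $O\in\mathcal{O}$, such that
\begin{equation}\label{eq:weights}
\sum_{O\in\mathcal{O}}m_O\,\theta_O(z)\equiv n^2B(z)-w_0\pmod{n^3}\qquad\text{for all }z\in\mathbb{Z}_n^2 .
\end{equation}
\end{lemma}

\begin{proof}
The indicator function of $O$ and the function $B$ are integer-valued and unit-invariant. By Lemma~\ref{lem:integral}, $\theta_O$ is integer-valued, and $w=\widehat B$ is integer-valued and constant on each orbit. Let $w_O$ be its value on $O$ and let $w_0=w(0)$. Inversion gives $\sum_xw(x)\zeta^{z\cdot x}=n^2B(-z)=n^2B(z)$, and grouping the non-zero $x$ by orbits,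
\[
\sum_Ow_O\,\theta_O(z)=n^2B(z)-w_0 .
\]
Let $m_O$ be the least non-negative residue of $w_O$ modulo $n^3$. Since the $\theta_O(z)$ are integers, replacing $w_O$ by $m_O$ changes the left side by a multiple of $n^3$.
\end{proof}

\subsection{Many subgroups with trivial intersections}

The multiplicities $m_O$ may be as large as $n^3-1$, and no symmetric arrangement like the staircase is at hand. We use an asymmetric one. If $K$ is a subgroup of a second group with $n^3$ dividing $|K|$, then by (R2) and (R3) the product $O\times K^\ast$ contributes $\theta_O\cdot(|K|[\,\cdot\in K^\perp]-1)\equiv-\theta_O\pmod{n^3}$. So $K^\ast$ acts as a label that is invisible modulo $n^3$ except for a sign, and products with labels $K,K'$ are disjoint when $K\cap K'=0$. We need many labels.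

\begin{lemma}\label{lem:subgroups}
For every $k\ge1$ the group $\mathbb{Z}_n^{2k}$ has $2^k$ subgroups of order $n^k$ that pairwise intersect in $0$.
\end{lemma}

\begin{proof}
For each prime $q$ dividing $n$ there is a monic irreducible polynomial $h_q$ of degree $k$ over $\mathbb{F}_q$. By the Chinese remainder theorem, applied to each coefficient, there is a monic $h\in\mathbb{Z}[T]$ of degree $k$ that reduces to $h_q$ modulo each such $q$. The ring $\Lambda=\mathbb{Z}_n[T]/(h)$ is a free $\mathbb{Z}_n$-module with basis $1,T,\dots,T^{k-1}$, so $\Lambda\oplus\Lambda\cong\mathbb{Z}_n^{2k}$ as groups. For each of the $2^k$ elements $\lambda=\sum_{s<k}e_sT^s$ with $e_s\in\{0,1\}$ let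
\[
K_\lambda=\{(x,\lambda x):x\in\Lambda\},
\]
a subgroup of order $n^k$. Let $\lambda\ne\mu$ be two such elements. A point of $K_\lambda\cap K_\mu$ has the form $(x,\lambda x)$ with $(\lambda-\mu)x=0$, so it suffices to show that multiplication by $\lambda-\mu$ is injective on $\Lambda$. Let $N$ be its matrix in the basis above. The coefficients of $\lambda-\mu$ lie in $\{-1,0,1\}$ and are not all $0$, and its degree is less than $k$, so its image in the field $\mathbb{F}_q[T]/(h_q)$ is non-zero. The reduction of $N$ modulo $q$ is the matrix of multiplication by this image, which is invertible. Hence $\det N$ is non-zero modulo every prime $q$ dividing $n$, that is, a unit of $\mathbb{Z}_n$, and $N$ is invertible by the adjugate formula.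
\end{proof}

\subsection{The graph}

One obstacle remains. The coordinates that carry the labels do not appear in the phase, and a function that ignores a coordinate is not bent, since its Fourier coefficients vanish whenever the dual coordinate is non-zero. So every coordinate has to carry orbits as well as labels. We arrange three groups $V_1,V_2,V_3$ in a cycle and let $V_{j+1}$ label the orbits of $V_j$. With three groups, as in the proof of Theorem~\ref{thm:prime}(a), the pieces are told apart by the component in which they vanish. If $V_j$ is a product of about $k$ planes, the number of labels needed grows linearly in $k$, while Lemma~\ref{lem:subgroups} provides $2^k$; this is where $d$ has to be large.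

\begin{proof}[Proof of Theorem~\ref{thm:alln}]
Let $W=\sum_Om_O$, and choose $k_0\ge3$ such that $2^k\ge(k+1)W$ for all $k\ge k_0$. Let $d\ge6k_0$ be even. Splitting $d/2$ into three parts as evenly as possible, write $d=2(k_1+k_2+k_3)$ with all $k_j\ge k_0$ and $|k_j-k_{j'}|\le1$. Let $V_j=(\mathbb{Z}_n^2)^{k_j}$, with $j$ read modulo $3$, and $G=V_1\times V_2\times V_3\cong\mathbb{Z}_n^d$.

\emph{The connection set.} Let $I_j$ be the set of triples $\iota=(r,O,l)$ with $1\le r\le k_j$, $O\in\mathcal{O}$ and $1\le l\le m_O$. Then
\[
|I_j|=k_jW\le(k_{j+1}+1)W\le2^{k_{j+1}},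
\]
so by Lemma~\ref{lem:subgroups} there are subgroups $K_\iota^j\le V_{j+1}$, $\iota\in I_j$, of order $n^{k_{j+1}}$ that pairwise intersect in $0$. For $\iota=(r,O,l)$ let $S^j_\iota\subseteq V_j$ be the copy of $O$ in the $r$-th plane of $V_j$, with $0$ in the other planes. Put
\[
E_j=\bigcup_{\iota\in I_j}S_\iota^j\times(K_\iota^j)^\ast\subseteq V_j\times V_{j+1}.
\]
This union is disjoint because the second factors are pairwise disjoint. Regard $E_j$ as a subset of $G$ with remaining component $0$, and let $C=E_1\cup E_2\cup E_3$. An element of $E_j$ has non-zero components exactly at $j$ and $j+1$, so the three sets are disjoint and $0\notin C$. Orbits and punctured subgroups are closed under multiplication by units, hence so is $C$. Thus $X(G,C)$ is a Cayley graph, and it is integral by Lemma~\ref{lem:integral}.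

\emph{The eigenvalues.} Let $z=(z^{(1)},z^{(2)},z^{(3)})\in G$, where $z^{(j)}$ has components $z^{(j)}_r\in\mathbb{Z}_n^2$. By (R1)--(R3),
\[
\theta_C(z)=\sum_{j=1}^3\ \sum_{\iota=(r,O,l)\in I_j}\theta_O\bigl(z_r^{(j)}\bigr)\Bigl(n^{k_{j+1}}\bigl[z^{(j+1)}\in(K_\iota^j)^\perp\bigr]-1\Bigr).
\]
Since $k_{j+1}\ge3$ and the $\theta_O$ are integer-valued, the terms with $n^{k_{j+1}}$ vanish modulo $n^3$. For fixed $j,r,O$ there are $m_O$ values of $l$, so by \eqref{eq:weights}
\[
\theta_C(z)\equiv-\sum_{j,r}\sum_Om_O\,\theta_O\bigl(z_r^{(j)}\bigr)\equiv\frac d2\,w_0-n^2\sum_{j,r}B\bigl(z_r^{(j)}\bigr)\pmod{n^3}.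
\]

\emph{Mixing.} List the $d/2$ components $z_r^{(j)}$ as $(u_1,v_1),\dots,(u_{d/2},v_{d/2})$. At $t=2\pi/n^3$,
\[
e^{it\theta_C(z)}=\kappa\,\zeta^{-\tau(u_1)v_1-\dots-\tau(u_{d/2})v_{d/2}},\qquad|\kappa|=1 .
\]
The map $(u_s)_s\mapsto(-\tau(u_s))_s$ is a permutation of $\mathbb{Z}_n^{d/2}$ by Lemma~\ref{lem:tau}, so the phase is bent by Lemma~\ref{lem:family}. By Lemma~\ref{lem:mixing}, $X(G,C)$ has uniform mixing at $t$, and it is therefore connected.
\end{proof}

\section{Dimensions one and two}\label{sec:small}

Let $p$ be prime and $\zeta=e^{2\pi i/p}$.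

\subsection{Cayley graphs for $\mathbb{Z}_p$}

The only non-empty integral Cayley graph for $\mathbb{Z}_p$ is $K_p$, and \eqref{eq:complete} excludes it for $p\ge5$. So the task is to show that uniform mixing forces integrality. The difficulty is that nothing is known in advance about the time $t$. We show first that the phases are algebraic numbers, and then a transcendence theorem makes the eigenvalues rational. We use the following four facts.
\begin{enumerate}
\item[(F1)] \emph{Uncertainty principle} (Tao \cite{tao}). If $p$ is prime and $f\colon\mathbb{Z}_p\to\mathbb{C}$ is not identically zero, then $|\operatorname{supp}f|+|\operatorname{supp}\widehat f\,|\ge p+1$, where $\operatorname{supp}$ is the set of points at which the function is non-zero.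
\item[(F2)] \emph{Chevalley's theorem.} If $\mathcal{V}\subseteq\mathbb{C}^N$ is the common zero set of finitely many polynomials, its image under a coordinate projection $\mathbb{C}^N\to\mathbb{C}$ is constructible, which for a subset of $\mathbb{C}$ means finite or with finite complement.
\item[(F3)] Every automorphism of a subfield of $\mathbb{C}$ extends to an automorphism of $\mathbb{C}$. If $z$ is transcendental, the automorphisms $z\mapsto z+m$, $m\in\mathbb{Z}$, of $\mathbb{Q}(z)$ show that $z$ has infinitely many images under automorphisms of $\mathbb{C}$.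
\item[(F4)] \emph{Gelfond--Schneider theorem.} If $\lambda,\mu\ne0$ are complex numbers such that $e^\lambda$, $e^\mu$ and $\lambda/\mu$ are algebraic, then $\lambda/\mu$ is rational. (The familiar form says that $e^{b\log a}$ is transcendental for algebraic $a\neq0,1$, any choice of $\log a$, and algebraic irrational $b$. Take $\log a=\mu/m$ and $b=m\lambda/\mu$, with $m$ an integer so large that $e^{\mu/m}\ne1$.)
\end{enumerate}

\begin{lemma}\label{lem:algebraic}
Let $p$ be prime and let $F$ be a bent function on $\mathbb{Z}_p$ with $F(0)=1$. Then all values of $F$ are algebraic numbers.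
\end{lemma}

\begin{proof}
The definition of bent involves complex conjugation, which is not a polynomial operation, so we treat $F$ and $\overline F$ as independent unknowns $x$ and $y$. For $x,y\in\mathbb{C}^p$, regarded as functions on $\mathbb{Z}_p$,
\begin{equation}\label{eq:corr}
\widehat x(j)\,\widehat y(-j)=\sum_{u,u'}x_{u'}y_u\,\zeta^{j(u'-u)}=\sum_v\zeta^{jv}\sum_ux_{u+v}\,y_u .
\end{equation}
Let $\mathcal{V}\subseteq\mathbb{C}^p\times\mathbb{C}^p$ be the set of solutions of
\[
x_0=1,\qquad x_uy_u=1\ \ (u\in\mathbb{Z}_p),\qquad\sum_ux_{u+v}\,y_u=0\ \ (v\ne0).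
\]
These are polynomial equations with rational coefficients. For $(x,y)=(F,\overline F)$ the left side of \eqref{eq:corr} is $|\widehat F(j)|^2=p$ for all $j$. So $v\mapsto\sum_uF(u+v)\overline{F(u)}$ has the same transform as $v\mapsto p\,[v=0]$, the two functions are equal, and $(F,\overline F)\in\mathcal{V}$. Moreover \eqref{eq:corr} shows that $\widehat x(j)\widehat y(-j)=\sum_ux_uy_u=p$ for every $(x,y)\in\mathcal{V}$ and every $j$.

\emph{$\mathcal{V}$ is bounded.} Let $\|\cdot\|$ be the maximum norm. On $\mathcal{V}$ we have $x_0=y_0=1$, so $\|x\|,\|y\|\ge1$. If $\mathcal{V}$ is unbounded, it therefore contains a sequence along which $\|x\|\,\|y\|\to\infty$. Pass to a subsequence along which $x/\|x\|\to\xi$ and $y/\|y\|\to\eta$; both limits have norm $1$. Dividing $x_uy_u=1$ and $\widehat x(j)\widehat y(-j)=p$ by $\|x\|\,\|y\|$ and taking limits gives $\xi_u\eta_u=0$ and $\widehat\xi(j)\widehat\eta(-j)=0$ for all $u,j$. Thus $\operatorname{supp}\xi$ and $\operatorname{supp}\eta$ are disjoint, and so are $\operatorname{supp}\widehat\xi$ and $-\operatorname{supp}\widehat\eta$. The four supports have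 total size at most $2p$. By (F1), applied to $\xi$ and to $\eta$, their total size is at least $2p+2$. This is a contradiction.

\emph{$\mathcal{V}$ is finite, with algebraic coordinates.} Each coordinate projection of $\mathcal{V}$ is bounded, so its complement is infinite, and it is finite by (F2). Hence $\mathcal{V}$ is finite. Since the equations have rational coefficients, every automorphism of $\mathbb{C}$ maps $\mathcal{V}$ to itself. So each coordinate of a point of $\mathcal{V}$ has finitely many images under such automorphisms, and it is algebraic by (F3).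
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:small}(a)]
Let $p\ge5$, and suppose that $X(\mathbb{Z}_p,C)$ is connected and has uniform mixing at $t$. Then $C\ne\emptyset$, and $t\ne0$ because $U(0)=I$. Put $\lambda_u=\theta_C(u)-|C|$, so that $\lambda_0=0$. By Lemma~\ref{lem:mixing} the function $F(u)=e^{it\lambda_u}$ is bent, and $F(0)=1$, so its values are algebraic by Lemma~\ref{lem:algebraic}.

For $u\ne0$ we have $uc\neq0$ for all $c\in C$, so $\theta_C(u)=\sum_{c\in C}\cos(2\pi uc/p)<|C|$ and $\lambda_u<0$. The numbers $\lambda_u$ lie in $\mathbb{Q}(\zeta)$, so the ratios $q_u=\lambda_u/\lambda_1$ are algebraic. Fact (F4), applied to $it\lambda_u$ and $it\lambda_1$, shows that $q_u$ is rational for all $u\ne0$. The trace of $A$ fixes the common factor: from $\sum_u\theta_C(u)=0$ we get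
\[
\lambda_1\sum_{u\ne0}q_u=\sum_u\lambda_u=-p\,|C|\ne0 .
\]
So $\lambda_1$ is rational, and then all eigenvalues are rational. By Lemma~\ref{lem:integral}, $C$ is closed under multiplication by units, so $C=\mathbb{Z}_p\setminus\{0\}$ and the graph is $K_p$. But \eqref{eq:complete} has no solution, since $2<\sqrt5\le\sqrt p$.
\end{proof}

\begin{remark}
The bound $p\ge5$ enters only in the last line. Primality enters through (F1), and Lemma~\ref{lem:algebraic} fails without it: on $\mathbb{Z}_4$ the function with values $(1,z,1,-z)$ has Fourier coefficients $(2,2iz,2,-2iz)$, so it is bent for every $z$ of modulus $1$. The lemma also fails on $\mathbb{Z}_p^2$, because the factor $g$ in Lemma~\ref{lem:family} is arbitrary. This is why the argument does not reduce the case $d=2$ to integral graphs.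
\end{remark}

\subsection{Integral Cayley graphs for $\mathbb{Z}_p^2$}

In the plane, an integral graph has very few distinct phases, and the bent condition reduces to a polynomial equation for one number $y$ on the unit circle. A size estimate determines the shape of this equation, and an integrality argument shows that it has no solution.

\begin{proof}[Proof of Theorem~\ref{thm:small}(b)]
Let $p\ge5$, and let $X(\mathbb{Z}_p^2,C)$ be connected and integral, with uniform mixing at $t$. By a line we mean a one-dimensional subspace of $\mathbb{F}_p^2$. There are $p+1$ lines, their punctured versions partition the non-zero points, and $L\mapsto L^\perp$ is a bijection on the set of lines. By Lemma~\ref{lem:integral}, $C=\bigcup_{L\in D}L^\ast$ for a set $D$ of $k$ lines, and $1\le k\le p+1$. By (R1) and (R3),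
\[
\theta_C(u)=p\cdot\#\{L\in D:u\in L^\perp\}-k .
\]
Let $y=e^{ipt}$ and $F(u)=e^{it(\theta_C(u)+k)}$, which is bent. Then $F(0)=y^k$. A point $u\ne0$ lies on exactly one line $L$, and $F(u)=f_L$, where $f_L=y$ if $L^\perp\in D$ and $f_L=1$ otherwise. So $k$ of the lines are assigned $y$ and the other $p+1-k$ are assigned $1$. For $x\ne0$, (R3) gives
\[
\widehat F(x)=y^k+\sum_Lf_L\bigl(p\,[x\in L^\perp]-1\bigr)=\delta+p\,f_{L_x},\qquad\delta=y^k-ky-(p+1-k),
\]
where $L_x$ is the unique line with $x\in L_x^\perp$. Every line occurs as some $L_x$, so
\begin{equation}\label{eq:circles}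
|\delta+pf_L|=p\qquad\text{for every line }L .
\end{equation}

If $k=p+1$, then $\delta+pf_L=y^{p+1}-y$ has modulus at most $2<p$, against \eqref{eq:circles}. So $1\le k\le p$, both kinds of line occur, and $|\delta+p|=|\delta+py|=p$. If $y=1$, then $\delta=-p$ and $|\delta+p|=0$, which is again impossible. So $y\ne1$, and $\delta$ lies on two distinct circles of radius $p$, with centers $-p$ and $-py$. Both circles pass through $0$ and through $-p(1+y)$. If $y\ne-1$ these are two different points, and two distinct circles have at most two common points. If $y=-1$ the centers are at distance $2p$, and the only common point is the midpoint $0$. In either event $\delta\in\{0,-p(1+y)\}$.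

We take moduli, using $|sy+s'|\ge|s-s'|$ for real $s,s'\ge0$.

\emph{Case $\delta=0$.} Then $y^k=ky+(p+1-k)$, so $1\ge|p+1-2k|$. The integer $p+1-2k$ is even, hence zero. Thus $k=(p+1)/2$ and $y^k=\frac{p+1}2(1+y)$.

\emph{Case $\delta=-p(1+y)$.} Then $y^k=-\bigl((p-k)y+(k-1)\bigr)$, so again $1\ge|p+1-2k|$ and $k=(p+1)/2$. Now $p-k=k-1=(p-1)/2$, and $y^k=-\frac{p-1}2(1+y)$.

In both cases $y^k=\pm l(1+y)$ with $k\ge3$ and $l\in\{\frac{p+1}2,\frac{p-1}2\}$, so that $l\ge2$. This is a monic equation with integer coefficients, and it is also satisfied by the complex conjugate $\overline y=y^{-1}$. Hence $y$ and $y^{-1}$ are algebraic integers, and so is $\pm(1+y)y^{-k}=1/l$. But $1/l$ is a rational number that is not an integer. This is a contradiction.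
\end{proof}

\begin{remark}
The bound $p\ge5$ is needed for $l\ge2$. For $p=3$ the second case gives $k=2$, $l=1$ and $y^2+y+1=0$. Taking for $D$ the two coordinate axes and $y=e^{3it}=e^{2\pi i/3}$, we recover $K_3\,\square\,K_3$ at time $2\pi/9$.
\end{remark}

\begin{thebibliography}{9}

\bibitem{notes}
\emph{Graph Spectra and Continuous Quantum Walks},
\texttt{https://www.math.uwaterloo.ca/\allowbreak\textasciitilde{}cgodsil/\allowbreak quagmire/\allowbreak Fields24/\allowbreak pdfs/\allowbreak GrfSpc3.pdf}

\bibitem{tao}
T.~Tao, \emph{An uncertainty principle for cyclic groups of prime order}, Math. Res. Lett. \textbf{12} (2005).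

\end{thebibliography}
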